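
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Finite compositions of derivatives have connected graphs}


\begin{abstract}
We prove that every finite composition of derivatives from $[0,1]$ into $[0,1]$ has a connected graph. More generally, for Darboux Baire one maps $g_1,\dots,g_n$ between intervals, the set of all orbits $(x,g_1(x),g_2(g_1(x)),\dots)$ is connected. The first map may even be any function with a connected $G_\delta$ graph. On the other hand, ``Baire one'' cannot be weakened to ``Baire two'', even for a single map.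
\end{abstract}

\section{The question and the answer}

Let $I=[0,1]$. A function $g\colon I\to I$ is a \emph{derivative} if $g=G'$ for some differentiable $G\colon I\to\mathbb R$, with one-sided derivatives at $0$ and $1$; derivatives $\mathbb R\to\mathbb R$ are defined in the same way. The \emph{graph} of $f\colon I\to I$ is the set $\{(x,f(x)):x\in I\}\subset\mathbb R^2$.

A derivative need not be continuous, but it keeps some properties of continuous functions. By Darboux's theorem it has the intermediate value property, and it is known that its graph is connected. The second property has a consequence that the intermediate value property alone does not have (Proposition~\ref{prop:sharp}): \emph{if $f\colon I\to I$ has a connected graph, then $f$ has a fixed point.} Indeed, the graph has a point with $y\ge x$ over $0$ and a point with $y\le x$ over $1$; if it missed the diagonal, the open sets $\{y>x\}$ and $\{y<x\}$ would separate it.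

What happens when derivatives are composed? It is known, as a result of the years 2000--2003, that every finite composition $f=g_1\circ\cdots\circ g_n$ of derivatives $g_i\colon I\to I$ has a fixed point. The following question is posed in \cite{source}: \emph{must such an $f$ have a connected graph?} The fixed point theorem makes a positive answer plausible. The general properties of $f$ do not, even for $n=2$. A composition of two derivatives can be discontinuous at every point (Example~\ref{ex:wild}). It is a Darboux function of Baire class two, but such functions can have disconnected graphs (Proposition~\ref{prop:sharp}). Nevertheless, the answer is yes.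

\begin{theorem}\label{thm:derivatives}
If $g_1,\dots,g_n\colon I\to I$ are derivatives, then $f=g_1\circ\cdots\circ g_n$ has a connected graph.
\end{theorem}

We prove a statement about all intermediate values at once. Throughout, an \emph{interval} is a nondegenerate interval of $\mathbb R$: open, closed or half-open, bounded or not. A function $g$ from an interval to $\mathbb R$ is \emph{Darboux} if it maps intervals onto connected sets; equivalently, every $\lambda$ between $g(a)$ and $g(b)$ is $g(s)$ for some $s$ between $a$ and $b$. It is \emph{Baire one} if the preimage of every open set is $F_\sigma$, that is, a countable union of closed sets. We write DB1 for ``Darboux and Baire one''. Derivatives are DB1 (Lemma~\ref{lem:facts}), and the restriction of a DB1 map to a subinterval is DB1.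

Given intervals $I_0,\dots,I_n$ and maps $g_j\colon I_{j-1}\to I_j$ for $1\le j\le n$, put $\varphi_0(x)=x$ and $\varphi_j=g_j\circ\varphi_{j-1}$. The \emph{orbit graph} is
\[
\Gamma(g_1,\dots,g_n)=\{(\varphi_0(x),\varphi_1(x),\dots,\varphi_n(x)):x\in I_0\}\subset I_0\times\cdots\times I_n .
\]
In other words, $u=(u_0,\dots,u_n)$ belongs to it if and only if $u_j=g_j(u_{j-1})$ for $1\le j\le n$. With no maps ($n=0$) it is $I_0$; with one map it is the graph of $g_1$.

\begin{theorem}\label{thm:main}
Let $n\ge1$, let $I_0,\dots,I_n$ be intervals, and let $g_j\colon I_{j-1}\to I_j$ be DB1 for $1\le j\le n$. Then $\Gamma(g_1,\dots,g_n)$ is connected.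
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:derivatives} from Theorem~\ref{thm:main}]
The map $g_n$ is applied first, so we consider $\Gamma(g_n,g_{n-1},\dots,g_1)$ with all intervals equal to $I$. It is connected, and its image under the projection $u\mapsto(u_0,u_n)$ is the graph of $f$.
\end{proof}

Other continuous images of the orbit graph give further consequences.

\begin{corollary}\label{cor:conseq}
Let $g_1,\dots,g_n$ be as in Theorem~\ref{thm:main}.
\begin{enumerate}
\item[(i)] For every continuous $F\colon I_0\times\cdots\times I_n\to\mathbb R$ the function $x\mapsto F(x,\varphi_1(x),\dots,\varphi_n(x))$ has a connected graph, over $I_0$ and over every subinterval of $I_0$. For example, $g+h\circ g$ and $g\cdot(h\circ g)$ have connected graphs if $g\colon I_0\to I_1$ and $h\colon I_1\to\mathbb R$ are DB1.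
\item[(ii)] Every finite composition of derivatives $\mathbb R\to\mathbb R$ has a connected graph.
\item[(iii)] Every finite composition of DB1 maps $I\to I$ has a fixed point.
\end{enumerate}
\end{corollary}

\begin{proof}
(i) The graph is the image of the orbit graph under $u\mapsto(u_0,F(u))$. For a subinterval, restrict $g_1$ to it. The examples are $F(u)=u_1+u_2$ and $F(u)=u_1u_2$. (ii) Take all $I_j=\mathbb R$ and $F(u)=u_n$. (iii) By (i) with $F(u)=u_n$ the composition has a connected graph, so it has a fixed point, as shown above.
\end{proof}

Less has to be assumed of the first map. Recall that a $G_\delta$ set is a countable intersection of open sets.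

\begin{theorem}\label{thm:first}
Let $n\ge1$, let $g_1\colon I_0\to I_1$ have a graph that is connected and $G_\delta$ in $I_0\times I_1$, and let $g_j\colon I_{j-1}\to I_j$ be DB1 for $2\le j\le n$. Then $\Gamma(g_1,\dots,g_n)$ is connected.
\end{theorem}

\paragraph{Why orbits.} The graph of $g_2\circ g_1$ is the image of the graph of $g_1$ under $(x,y)\mapsto(x,g_2(y))$, but this map is in general not continuous, so connectedness does not pass over automatically. The classical argument for one map finds a continuity point of $g$ restricted to a suitable closed set. This uses the Baire category theorem and the fact that $g$ is Baire one, and it cannot be applied to a composition, which need not have any continuity point. The orbit graph repairs this. It is always a $G_\delta$ set (Lemma~\ref{lem:gdelta}), so the category theorem holds on it, and on it the next function to be applied, $u\mapsto g_n(u_{n-1})$, is only of Baire class one. The price is that an interval is replaced by an orbit graph. This is connected, but its part in a small box need not be. So from information in a small box we have to produce a set that is clopen in the \emph{whole}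 orbit graph.

Section~\ref{sec:one} presents the argument for one map, and Section~\ref{sec:two} explains what has to be added for two maps and more. The general step, in Section~\ref{sec:step}, can be read independently of these two sections.

\section{Facts used}

\begin{lemma}\label{lem:facts}
Every derivative is a pointwise limit of continuous functions, and it is DB1.
\end{lemma}

\begin{proof}
Derivatives are Darboux by Darboux's theorem. Let $g=G'$. If the domain is $I$, extend $G$ to a differentiable function on $\mathbb R$ that is affine on $(-\infty,0]$ and on $[1,\infty)$, with slopes $g(0)$ and $g(1)$. Then $g$ is the pointwise limit of the continuous functions $f_m(x)=m\,(G(x+1/m)-G(x))$. Given an open $W\subset\mathbb R$, write $W=\bigcup_kF_k$ with $F_k$ closed and $F_k\subset\operatorname{int}F_{k+1}$. Then $g(x)\in W$ if and only if there are $k$ and $M$ such that $f_m(x)\in F_k$ for all $m\ge M$. So $g^{-1}(W)=\bigcup_k\bigcup_M\bigcap_{m\ge M}f_m^{-1}(F_k)$ is $F_\sigma$.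
\end{proof}

A product of finitely many intervals is $G_\delta$ in some $\mathbb R^m$, and a $G_\delta$ subset of a completely metrizable space is completely metrizable. Hence every $G_\delta$ subset of such a product, and every relatively closed subset of it, is completely metrizable.

\begin{lemma}\label{lem:gdelta}
The graph of a Baire one map $g\colon I_0\to I_1$ is $G_\delta$ in $I_0\times I_1$. If the graph of each $g_j$ is $G_\delta$ in $I_{j-1}\times I_j$, then $\Gamma(g_1,\dots,g_m)$ is $G_\delta$ in $I_0\times\cdots\times I_m$.
\end{lemma}

\begin{proof}
The complement of the graph of $g$ is the union, over rational $r$, of the sets $\{g<r\}\times(I_1\cap(r,\infty))$ and $\{g>r\}\times(I_1\cap(-\infty,r))$. They are products of $F_\sigma$ sets, hence $F_\sigma$. For the second statement, $\Gamma(g_1,\dots,g_m)$ is the intersection of the sets $\{u:u_j=g_j(u_{j-1})\}$, $1\le j\le m$, each of which is the preimage of a $G_\delta$ set under a projection.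
\end{proof}

\begin{lemma}\label{lem:cont}
Let $M$ be a nonempty completely metrizable space and let $\psi\colon M\to\mathbb R$ have $F_\sigma$ preimages of open sets. Then $\psi$ has a point of continuity.
\end{lemma}

\begin{proof}
The set of discontinuities is $\bigcup_Q\bigl(\psi^{-1}(Q)\setminus\operatorname{int}\psi^{-1}(Q)\bigr)$ over all open intervals $Q$ with rational endpoints. Each term is an $F_\sigma$ set with empty interior, so it is a countable union of closed sets with empty interior. By the Baire category theorem countably many such sets do not cover $M$.
\end{proof}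

\section{Two functions that look alike}\label{sec:examples}

A function is \emph{of Baire class two} if it is a pointwise limit of Baire one functions. A composition $p\circ g$ of two derivatives $p,g\colon I\to I$ is Darboux and of Baire class two: if continuous functions $f_m$ converge pointwise to $p$, then the functions $f_m\circ g$ are Baire one and converge pointwise to $p\circ g$.

In Example~\ref{ex:wild} and in Proposition~\ref{prop:sharp} we construct two functions of Baire class two that map every subinterval of $I$ onto $I$. So both are Darboux and discontinuous at every point. The first is a composition of two derivatives, and its graph is connected by Theorem~\ref{thm:derivatives}. The graph of the second is disconnected.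

\begin{example}\label{ex:wild}
\emph{There are derivatives $p,g\colon I\to I$ such that $p\circ g$ maps every subinterval of $I$ onto $I$. In particular, by Lemma~\ref{lem:cont}, $p\circ g$ is not Baire one.}

Let $p(y)=\frac12\bigl(1+\cos\frac1y\bigr)$ for $y>0$ and $p(0)=\frac12$. The function $y^2\sin\frac1y$, with value $0$ at $0$, has derivative $2y\sin\frac1y-\cos\frac1y$ for $y>0$ and $0$ at $0$. So $\cos\frac1y$ with value $0$ at $0$ is a continuous function minus a derivative, hence a derivative, and so is $p$. Note that $p((0,\delta])=I$ for every $\delta>0$.

It suffices to find a derivative $g\colon I\to I$ that vanishes on a dense set but does not vanish identically on any interval. Indeed, for an interval $J\subset I$ the set $g(J)$ is then an interval containing $0$ and a positive number, so $p(g(J))=I$.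

Let $q_1,q_2,\dots$ enumerate $\mathbb Q\cap I$ and put $h(y)=\sum_i2^{-i}(y-q_i)^{1/3}$ for $y\in I$. This is a continuous strictly increasing function. For $a\neq b$ we have
\[
\frac{a-b}{a^3-b^3}=\frac1{a^2+ab+b^2}\le\frac4{3a^2}\quad(a\ne0),
\]
because $a^2+ab+b^2=\frac34a^2+(\frac a2+b)^2$. Take $a=(y-q_i)^{1/3}$ and $b=(y'-q_i)^{1/3}$. We see that the difference quotient $r_i(y')$ of the function $(y-q_i)^{1/3}$ between $y$ and $y'$ is positive, is at most $\frac43|y-q_i|^{-2/3}$, and tends to $\frac13|y-q_i|^{-2/3}$ as $y'\to y$; both bound and limit are read as $\infty$ if $y=q_i$. Let $\sigma(y)=\sum_i2^{-i}\frac13|y-q_i|^{-2/3}\in[\frac13,\infty]$. If $\sigma(y)<\infty$, then $\sum_i2^{-i}r_i(y')\to\sigma(y)$ by dominated convergence. If $\sigma(y)=\infty$, the same limit holds, because all $r_i(y')$ are positive and the limits of the finite partial sums are already arbitrarily large. So $h$ has the (possibly infinite) derivative $\sigma(y)$ at $y$. Hence $h^{-1}\colon[h(0),h(1)]\to I$ is differentiable, with derivative $1/\sigma(y)\in[0,3]$ at $h(y)$. This derivative vanishes at the points $h(q_i)$, which are dense, and on no interval, since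 $h^{-1}$ is strictly increasing. Rescaling $[h(0),h(1)]$ to $I$ and multiplying by a small positive constant gives $g$.
\end{example}

\begin{proposition}\label{prop:sharp}
There is a Darboux function $f\colon I\to I$ of Baire class two that has a disconnected graph and no fixed point. Thus ``Baire one'' cannot be replaced by ``Baire class two'' in Theorem~\ref{thm:main}, even for $n=1$.
\end{proposition}

\begin{proof}
Enumerate the nonempty open subintervals of $(0,1)$ with rational endpoints as $J_1,J_2,\dots$. Choose inductively pairwise disjoint Cantor sets $P_k\subset J_k$. This is possible, since $P_1\cup\dots\cup P_{k-1}$ is closed and nowhere dense, so $J_k\setminus(P_1\cup\dots\cup P_{k-1})$ contains an interval. Let $s_k\colon P_k\to I$ be continuous with at least two points in every fiber; for instance, with $\mathcal C$ the Cantor set, let $s_k$ be a homeomorphism $P_k\to\mathcal C\times\{0,1\}$ followed by the projection to $\mathcal C$ and a continuous surjection $\mathcal C\to I$. The set $E_k=\{x\in P_k:s_k(x)=x\}$ is closed. Define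
\[
f=s_k\ \text{ on }P_k\setminus E_k\quad(k\ge1),\qquad f(0)=1,\qquad f=0\ \text{ elsewhere.}
\]

\emph{No fixed point, disconnected graph.} We have $f(x)=s_k(x)\ne x$ on $P_k\setminus E_k$, and $f(0)=1\neq0$, and at every other point $f(x)=0\ne x$. Since $f(0)=1$ and $f(1)=0$, the open sets $\{y>x\}$ and $\{y<x\}$ separate the graph.

\emph{Darboux.} Given $y\in I$, the fiber $s_k^{-1}(y)$ has at least two points, and at most one of them, namely $x=y$, lies in $E_k$. So $f(P_k\setminus E_k)=I$. Every interval in $I$ contains some $J_k$, so $f$ maps it onto $I$.

\emph{Baire class two.} Let $f_m=f$ on $\{0\}\cup P_1\cup\dots\cup P_m$ and $f_m=0$ elsewhere. Then $f_m\to f$ pointwise. For $0\le a<1$ the set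
\[
\{f_m>a\}=\{0\}\cup\bigcup_{k\le m}\{x\in P_k\setminus E_k:s_k(x)>a\}
\]
is $F_\sigma$, because each set in the union is relatively open in the closed set $P_k$. For $0<a\le1$ the set $\{f_m\ge a\}=\{0\}\cup\bigcup_{k\le m}\bigl(\{x\in P_k:s_k(x)\ge a\}\setminus E_k\bigr)$ is a finite union of $G_\delta$ sets, so $\{f_m<a\}$ is $F_\sigma$. For all other $a$ the sets $\{f_m>a\}$ and $\{f_m<a\}$ are $\emptyset$ or $I$. An open set is a countable union of bounded open intervals, and the preimage of such an interval under $f_m$ is an intersection of two of these $F_\sigma$ sets. So $f_m$ is Baire one.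
\end{proof}

The Darboux hypothesis cannot be dropped either: the characteristic function of $[\frac12,1]$ is Baire one, and its graph is disconnected.

\section{One map}\label{sec:one}

We first prove that a DB1 map $g\colon I_0\to I_1$ has a connected graph. The result is classical; the proof is arranged so that its steps can be repeated for several maps.

Suppose the graph is disconnected: it is covered by two sets $U,V$ open in $I_0\times I_1$, each meeting the graph, and no point of the graph lies in both. Let $S=\{x:(x,g(x))\in U\}$ and $T=I_0\setminus S=\{x:(x,g(x))\in V\}$, and let $B=\overline S\cap\overline T$, with closures in $I_0$. As $I_0$ is connected, $B\neq\emptyset$.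

\emph{A box.} The closed set $B$ is completely metrizable, so by Lemma~\ref{lem:cont} the restriction $g|_B$ has a continuity point $e$. By symmetry let $e\in S$. Choose $\varepsilon>0$ and a relatively open interval $O\ni e$ in $I_0$ such that, with $\Lambda_1=(g(e)-\varepsilon,g(e)+\varepsilon)\cap I_1$, we have $O\times\Lambda_1\subset U$ and $g(B\cap O)\subset\Lambda_1$. Put $\Lambda_0=\{x\in O:g(x)\in\Lambda_1\}$. The two conditions say that
\begin{equation}\label{eq:one}
\Lambda_0\subset S\qquad\text{and}\qquad B\cap O\subset\Lambda_0 .
\end{equation}
So $\Lambda_0$ is a safe set: it consists of points of $S$, and in $O$ the sets $S$ and $T$ meet only inside it.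

\emph{The safe set is isolated from no side.} Let $w\in\Lambda_0$, let $w'\in O$ and $w'>w$. If $g(w')=g(w)$, then $w'\in\Lambda_0$. Otherwise $\Lambda_1$ contains values strictly between $g(w)$ and $g(w')$, and by the Darboux property $g$ takes such a value on $(w,w')$, at a point of $\Lambda_0$. So points of $\Lambda_0$ lie arbitrarily close to $w$ on the right, unless $w=\max I_0$. The left side is symmetric.

\emph{A gap.} Hence we can choose $c\le e\le d$ in $\Lambda_0$ such that $[c,d]$ is a neighborhood of $e$ in $I_0$; note that $[c,d]\subset O$. Since $e\in\overline T$, there is $t\in T\cap[c,d]$. Let $C$ be the component of $[c,d]\setminus\Lambda_0$ that contains $t$. By the previous step its endpoints $\alpha\le\beta$ are not in $\Lambda_0$: a point of $\Lambda_0$ at the end of $C$ would be isolated from the side of $C$. So $C=[\alpha,\beta]\subset(c,d)$, and points of $\Lambda_0$ accumulate at $\beta$ from the right and at $\alpha$ from the left, since otherwise $C$ could be enlarged.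

\emph{A clopen set.} Let $E=T\cap C$. It contains $t$ but not $e$. We show that $E$ is clopen in the connected set $I_0$, which is a contradiction. If $u$ is a limit of points of $E$, then $u\in C$, so $u\notin\Lambda_0$, so $u\notin B$ by \eqref{eq:one}; as $u\in\overline T$, we get $u\in T$ and $u\in E$. If $u\in E$, then again $u\notin B$, so $u\notin\overline S$, and there is an open interval $N\ni u$ in $(c,d)$ without points of $S$. If $N$ were not contained in $C$, it would reach beyond $\alpha$ or $\beta$ and contain points of $\Lambda_0\subset S$. So $N\subset C\cap T=E$.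

\section{Two maps: a box with safe walls}\label{sec:two}

Now let $g\colon I_0\to I_1$ and $h\colon I_1\to I_2$ be DB1. We explain how the same argument works with the graph $G=\Gamma(g)$, connected by Section~\ref{sec:one}, in place of the interval $I_0$.

Suppose that open sets $U,V$ separate $\Gamma(g,h)$. Put $u=(u_0,u_1)\in G$ into $S$ or $T$ according to whether $(u_0,u_1,h(u_1))$ is in $U$ or in $V$, and let $B=\overline S\cap\overline T$, with closures in $I_0\times I_1$. As $G$ is connected, $B\cap G\ne\emptyset$. As $G$ is $G_\delta$, the function $u\mapsto h(u_1)$ on $B\cap G$ has a continuity point $e$, say $e\in S$. We get relatively open intervals $O_0\ni e_0$ and $O_1\ni e_1$ and a relatively open interval $\Lambda_2\ni h(e_1)$ in $I_2$ such that $O_0\times O_1\times\Lambda_2\subset U$ and $h(u_1)\in\Lambda_2$ for $u\in B\cap G\cap(O_0\times O_1)$. The safe set is now a set of \emph{heights}, $\Lambda_1=\{w\in O_1:h(w)\in\Lambda_2\}$. Inside the box $O_0\times O_1$ all points of $G$ with height in $\Lambda_1$ are in $S$, and all points of $B\cap G$ have height in $\Lambda_1$. As before, $\Lambda_1$ is isolated from no side.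

As in Section~\ref{sec:one}, we choose $c_1\le e_1\le d_1$ in $\Lambda_1$ such that $[c_1,d_1]$ is a neighborhood of $e_1$ in $I_1$, take a point $t\in T$ close to $e$, and let $C=[\alpha,\beta]\subset(c_1,d_1)$ be the component of $[c_1,d_1]\setminus\Lambda_1$ containing $t_1$. The candidate for a clopen subset of $G$ is the part of $T$ in a horizontal band,
\[
E=\{u\in T:\ u_0\in[c_0,d_0],\ u_1\in C\},
\]
where $[c_0,d_0]\subset O_0$ is a neighborhood of $e_0$. Two new difficulties arise.

\emph{The sides of the box.} If $E$ had a point over $c_0$ or $d_0$, then points of $T$ just outside the box could be arbitrarily close to it, and $E$ would not be open in $G$. To prevent this we pull the safe set back once more, to $\Lambda_0=\{x\in O_0:g(x)\in\Lambda_1\}$. As $g$ is Darboux, $\Lambda_0$ too is isolated from no side, so we can take $c_0$ and $d_0$ in $\Lambda_0$. Then the points of $G$ over $c_0$ and $d_0$ have heights in $\Lambda_1$. So \emph{all four walls are safe: every point of $G$ on the boundary of the box has a height in $\Lambda_1$, and hence is not in the band} (Figure~\ref{fig:box}).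

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\fill[gray!20] (0,1.6) rectangle (6,2.2);
\draw (0,0) rectangle (6,4);
\draw[dotted] (0,2.45)--(6,2.45);
\draw[dotted] (0,2.3)--(6,2.3);
\draw[dotted] (0,1.5)--(6,1.5);
\draw[dotted] (0,1.35)--(6,1.35);
\draw[thick] (0,2.45) .. controls (0.4,2.7) and (0.7,3.4) .. (0.9,4);
\draw[dashed] (0.9,4) .. controls (1.2,4.8) and (1.8,4.8) .. (2.1,4);
\draw[thick] (2.1,4) .. controls (2.3,3.4) and (2.6,3.1) .. (3,3);
\draw[thick] (3,3) .. controls (4,2.75) and (4.8,3.3) .. (6,2.45);
\fill (0,2.45) circle (1.8pt);
\fill (6,2.45) circle (1.8pt);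
\fill (0.9,4) circle (1.8pt);
\fill (2.1,4) circle (1.8pt);
\fill (3,3) circle (1.8pt) node[above right] {$e$};
\fill (3.4,1.9) circle (1.8pt) node[right] {$t$};
\node[left] at (0,4) {$d_1$};
\node[left] at (0,0) {$c_1$};
\node[below] at (0,-0.1) {$c_0$};
\node[below] at (6,-0.1) {$d_0$};
\node[left] at (0,1.9) {$C$};
\node[right] at (6.05,2.4) {$\Lambda_1$};
\node[right] at (6.05,1.4) {$\Lambda_1$};
\end{tikzpicture}
\caption{The box $[c_0,d_0]\times[c_1,d_1]$. The shaded band consists of the heights in $C$, and dotted lines are some heights in the safe set $\Lambda_1$, which accumulates at both edges of $C$. The graph of $g$ may leave the box (dashed), but where it meets the boundary of the box its height is in $\Lambda_1$, away from the band.}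
\label{fig:box}
\end{figure}

\emph{Jumps out of the band.} Let $u\in E$. As in Section~\ref{sec:one}, $u\notin\overline S$, so there is an open box $N_0\times N_1$ around $u$, inside the big one, in which $G$ has only points of $T$. Let $v\in G$ lie in it. Since $G$ need not be connected locally, we have to exclude that the height of $v$ is outside $C$, say $v_1>\beta$. Some $\lambda\in\Lambda_1$ lies in $(\beta,v_1)$, hence between $u_1=g(u_0)$ and $v_1=g(v_0)$, and by the Darboux property $\lambda=g(s_0)$ with $s_0$ between $u_0$ and $v_0$. The point $(s_0,\lambda)$ of $G$ is in $N_0\times N_1$, so it is in $T$; its height is in $\Lambda_1$, so it is in $S$. This contradiction shows that $E$ is open in $G$. That it is closed in $G$ is seen as in Section~\ref{sec:one}. As $t\in E$ and $e\in G\setminus E$, this contradicts the connectedness of $G$.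

For more maps we proceed in the same way: we pull the safe set back through all levels and take the walls of the box at each level in the safe set of this level. An orbit that meets a wall then stays in the safe sets at all later levels, and so it does not reach $C$, which is at the last level.

\section{The inductive step}\label{sec:step}

\begin{proposition}\label{prop:step}
Let $n\ge1$ and let $g_j\colon I_{j-1}\to I_j$ be Darboux for $1\le j\le n$. Assume that
\begin{enumerate}
\item[(a)] $G=\Gamma(g_1,\dots,g_{n-1})$ is connected and is $G_\delta$ in $I_0\times\cdots\times I_{n-1}$;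
\item[(b)] $g_n$ is Baire one.
\end{enumerate}
Then $\Gamma(g_1,\dots,g_n)$ is connected.
\end{proposition}

For $n=1$ assumption (a) only says that $I_0$ is connected, and the proof below is that of Section~\ref{sec:one}.

\begin{proof}
Write $h=g_n$. Suppose $\Gamma=\Gamma(g_1,\dots,g_n)$ is disconnected. Then there are $U,V$ open in $I_0\times\cdots\times I_n$ with $\Gamma\subset U\cup V$, $\Gamma\cap U\cap V=\emptyset$, and both meeting $\Gamma$. Put
\[
S=\{u\in G:(u,h(u_{n-1}))\in U\},\qquad T=G\setminus S=\{u\in G:(u,h(u_{n-1}))\in V\}.
\]
Both are nonempty. Let $B=\overline S\cap\overline T$, with closures in $I_0\times\cdots\times I_{n-1}$. All products $\prod$ below are over $0\le j\le n-1$. The plan is to construct a nonempty proper subset $E$ of $G$ that is clopen in $G$, contrary to (a).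

\medskip
\noindent\textbf{The box.} If $B\cap G$ were empty, $G\cap\overline S$ and $G\cap\overline T$ would be disjoint nonempty relatively closed sets covering $G$, contrary to (a). So $B\cap G\ne\emptyset$. It is relatively closed in the $G_\delta$ set $G$, hence completely metrizable. By (b) the function $u\mapsto h(u_{n-1})$ on it has $F_\sigma$ preimages of open sets. By Lemma~\ref{lem:cont} it has a continuity point $e=(e_0,\dots,e_{n-1})$. By symmetry let $e\in S$, so $(e,z)\in U$ with $z=h(e_{n-1})$. Hence there are $\varepsilon>0$ and relatively open intervals $O_j\ni e_j$ in $I_j$ such that, with $\Lambda_n=(z-\varepsilon,z+\varepsilon)\cap I_n$,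
\begin{gather}
O_0\times\cdots\times O_{n-1}\times\Lambda_n\subset U,\label{eq:U}\\
u\in B\cap G\cap\textstyle\prod O_j\ \Longrightarrow\ h(u_{n-1})\in\Lambda_n.\label{eq:B}
\end{gather}

\medskip
\noindent\textbf{Safe sets.} Define, for $j=n-1,n-2,\dots,0$,
\[
\Lambda_j=\{w\in O_j:\ g_{j+1}(w)\in\Lambda_{j+1}\}.
\]
Thus $w\in\Lambda_j$ if the orbit of $w$, started at level $j$, stays in the sets $O_i$ and ends in $\Lambda_n$. In particular $e_j\in\Lambda_j$ for all $j\leq n-1$. If $u\in G$ and $u_j\in\Lambda_j$, then $u_{j+1}=g_{j+1}(u_j)\in\Lambda_{j+1}$, and so on. Hence
\begin{equation}\label{eq:orbit}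
u\in G,\ u_j\in\Lambda_j\text{ for some }0\le j\le n-1\ \Longrightarrow\ u_{n-1}\in\Lambda_{n-1}.
\end{equation}
Since $u_{n-1}\in\Lambda_{n-1}$ implies $h(u_{n-1})\in\Lambda_n$, it follows from \eqref{eq:U} that
\begin{equation}\label{eq:safe}
u\in G\cap\textstyle\prod O_j,\ u_{n-1}\in\Lambda_{n-1}\ \Longrightarrow\ u\in S .
\end{equation}
On the other hand, \eqref{eq:B} says that $u_{n-1}\in\Lambda_{n-1}$ for every $u\in B\cap G\cap\prod O_j$; that is,
\begin{equation}\label{eq:noB}
u\in G\cap\textstyle\prod O_j,\ u_{n-1}\notin\Lambda_{n-1}\ \Longrightarrow\ u\notin B .
\end{equation}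

\medskip
\noindent\textbf{Claim 1.} \emph{Let $0\le j\le n$ and $w\in\Lambda_j$. If $w\neq\max I_j$, then $\Lambda_j$ meets $(w,w+\eta)$ for every $\eta>0$. If $w\ne\min I_j$, then $\Lambda_j$ meets $(w-\eta,w)$ for every $\eta>0$.}

\smallskip
We use backward induction on $j$. For $j=n$ the claim holds since $\Lambda_n$ is relatively open in $I_n$. Let it hold for $j+1\le n$, let $w\in\Lambda_j$ with $w\ne\max I_j$, and let $\eta$ be so small that $(w,w+\eta)\subset O_j$. Put $v=g_{j+1}(w)\in\Lambda_{j+1}$, pick any $w'\in(w,w+\eta)$, and put $v'=g_{j+1}(w')$. If $v'=v$, then $w'\in\Lambda_j$. If $v'>v$, then $v\ne\max I_{j+1}$, so by the claim for $j+1$ there is $\lambda\in\Lambda_{j+1}\cap(v,v')$. As $g_{j+1}$ is Darboux, $\lambda=g_{j+1}(w'')$ with $w''\in(w,w')$, and $w''\in\Lambda_j$. If $v'<v$, then $v\neq\min I_{j+1}$, and we argue in the same way with $\lambda\in\Lambda_{j+1}\cap(v',v)$. For the left-hand statement take $w'\in(w-\eta,w)$ instead.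

\medskip
\noindent\textbf{Walls.} By Claim 1 we can choose, for $0\le j\le n-1$, points $c_j,d_j\in\Lambda_j$ with $c_j\le e_j\le d_j$, where $c_j<e_j$ unless $e_j=\min I_j$ (then $c_j=e_j$), and $e_j<d_j$ unless $e_j=\max I_j$ (then $d_j=e_j$). Put $K_j=[c_j,d_j]$. Then $c_j<d_j$, the interval $K_j$ is a neighborhood of $e_j$ in $I_j$, and $K_j\subset O_j$ because $O_j$ is an interval.

Since $e\in\overline T$, there is a point $t\in T\cap\prod K_j$. By \eqref{eq:safe}, $t_{n-1}\notin\Lambda_{n-1}$.

\medskip
\noindent\textbf{The gap.} Let $C$ be the component of $K_{n-1}\setminus\Lambda_{n-1}$ containing $t_{n-1}$, and let $\alpha=\inf C$, $\beta=\sup C$.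

\smallskip
\noindent\textbf{Claim 2.} \emph{$C=[\alpha,\beta]$ and $c_{n-1}<\alpha\le\beta<d_{n-1}$. For every $\eta>0$ the set $\Lambda_{n-1}$ meets $(\beta,\beta+\eta)$ and $(\alpha-\eta,\alpha)$.}

\smallskip
If $\beta\in\Lambda_{n-1}$, then $t_{n-1}<\beta$ and $[t_{n-1},\beta)\subset C$ is disjoint from $\Lambda_{n-1}$, contrary to Claim 1. So $\beta\notin\Lambda_{n-1}$. Hence $\beta\in C$, and $\beta\ne d_{n-1}$ since $d_{n-1}\in\Lambda_{n-1}$. If $\Lambda_{n-1}$ missed some $(\beta,\beta+\eta)$ with $\beta+\eta\le d_{n-1}$, then $C\cup(\beta,\beta+\eta)$ would be a larger connected subset of $K_{n-1}\setminus\Lambda_{n-1}$. The same argument with the order reversed applies to $\alpha$ and $c_{n-1}$.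

\medskip
\noindent\textbf{The clopen set.} Let
\[
E=\{u\in T\cap\textstyle\prod K_j:\ u_{n-1}\in C\}.
\]
We have $t\in E$, and $e\in G\setminus E$ since $e\in S$. We show that $E$ is closed and open in $G$; this contradicts (a) and finishes the proof. Because the walls were chosen in the safe sets,
\begin{equation}\label{eq:inside}
u\in G\cap\textstyle\prod K_j,\ u_{n-1}\in C\ \Longrightarrow\ u_j\in(c_j,d_j)\text{ for }0\le j\le n-1,\ \text{and } u\notin B.
\end{equation}
Indeed, $u_{n-1}\in C$ is not in $\Lambda_{n-1}$. So $u_j\notin\Lambda_j$ for all $j$ by \eqref{eq:orbit}; in particular $u_j\ne c_j,d_j$. And $u\notin B$ by \eqref{eq:noB}.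

\smallskip
\emph{$E$ is closed in $G$.} Let $u\in G\cap\overline E$. As $C$ and the $K_j$ are closed, $u\in\prod K_j$ and $u_{n-1}\in C$. By \eqref{eq:inside}, $u\notin B$. But $u\in\overline T$. So $u\notin\overline S$, hence $u\in T$ and $u\in E$.

\smallskip
\emph{$E$ is open in $G$.} Let $u\in E$. By \eqref{eq:inside}, $u_j\in(c_j,d_j)$ for all $j$, and $u\notin B$; as $u\in T$, we have $u\notin\overline S$. Hence there are open intervals $N_j$ with $u_j\in N_j\subset(c_j,d_j)$ and
\begin{equation}\label{eq:N}
G\cap\textstyle\prod N_j\subset T.
\end{equation}
Let $v\in G\cap\prod N_j$. Then $v\in T\cap\prod K_j$. To get $v\in E$ we have to show $v_{n-1}\in C$.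

Suppose $v_{n-1}>\beta$; if $v_{n-1}<\alpha$, reverse the order. By Claim 2 there is $\lambda\in\Lambda_{n-1}\cap(\beta,v_{n-1})$. Put $s_{n-1}=\lambda$. It lies between $u_{n-1}$ and $v_{n-1}$. Suppose that $s_j$ lies between $u_j$ and $v_j$, where $1\le j\le n-1$. Since $u,v\in G$, we have $u_j=g_j(u_{j-1})$ and $v_j=g_j(v_{j-1})$, and as $g_j$ is Darboux there is $s_{j-1}$ between $u_{j-1}$ and $v_{j-1}$ (inclusive) with $g_j(s_{j-1})=s_j$. Continue down to $s_0$. Then $s=(s_0,\dots,s_{n-1})$ is in $G$, and in $\prod N_j$ because the $N_j$ are intervals. So $s\in T$ by \eqref{eq:N}. But $s_{n-1}=\lambda\in\Lambda_{n-1}$, so $s\in S$ by \eqref{eq:safe}. This contradiction proves $v_{n-1}\in C$. So $G\cap\prod N_j\subset E$.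
\end{proof}

\begin{remark}
The hypotheses enter as follows. That $g_n$ is Baire one and $G$ is $G_\delta$ gives the point $e$, and nothing else. The Darboux property gives Claim 1 and the pulled-back orbit $s$. The latter is where we need that each level is one-dimensional: an orbit is pulled back from a single number at the last level, staying between two given orbits at every earlier level.
\end{remark}

\section{Proofs of the theorems}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We use induction on $n$, starting with $n=0$, where the orbit graph is the interval $I_0$. Let $n\ge1$ and assume the statement for $n-1$ maps. Then $G=\Gamma(g_1,\dots,g_{n-1})$ is connected by the induction hypothesis and $G_\delta$ by Lemma~\ref{lem:gdelta}, and Proposition~\ref{prop:step} applies.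
\end{proof}

In Theorem~\ref{thm:first} nothing is said about the Darboux property of $g_1$; it follows from the connectedness of the graph.

\begin{lemma}\label{lem:connDarboux}
If $J$ is an interval and $g\colon J\to\mathbb R$ has a connected graph, then $g$ is Darboux.
\end{lemma}

\begin{proof}
Suppose that $a<b$ are in $J$ and that some $\lambda$ strictly between $g(a)$ and $g(b)$ is not a value of $g$ on $[a,b]$. Replacing $g$ and $\lambda$ by $-g$ and $-\lambda$ if necessary, we may assume $g(a)<\lambda<g(b)$. The sets
\[
\{x<a\}\cup\{x<b,\ y<\lambda\}\qquad\text{and}\qquad\{x>b\}\cup\{x>a,\ y>\lambda\}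
\]
are open and disjoint. The first contains $(a,g(a))$ and the second contains $(b,g(b))$. They cover the graph: this is clear for its points with $x<a$ or $x>b$. If $a\le x\le b$ and $g(x)<\lambda$, then $x\ne b$ and $(x,g(x))$ is in the first set; if $a\le x\le b$ and $g(x)>\lambda$, then $x\neq a$ and $(x,g(x))$ is in the second. So the graph is disconnected.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:first}]
We use induction on $n$. For $n=1$ the statement is the hypothesis. Let $n\ge2$ and assume the theorem for $n-1$ maps. All $g_j$ are Darboux, $g_1$ by Lemma~\ref{lem:connDarboux}. The set $G=\Gamma(g_1,\dots,g_{n-1})$ is connected by the induction hypothesis. It is $G_\delta$ by Lemma~\ref{lem:gdelta}, since the graph of $g_1$ is $G_\delta$ by hypothesis and $g_2,\dots,g_{n-1}$ are Baire one. As $n\ge2$, the map $g_n$ is Baire one. So Proposition~\ref{prop:step} applies.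
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Differentiability Versus Continuity: What Good Calc 1 Student May Ask About},
\url{https://math.wvu.edu/~kciesiel/Presentations/57.WVU_colloquium_Dec_2019long.pdf}.
\end{thebibliography}

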